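
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Jacobian determinants of starlike mappings of order $\gamma$\\ on the unit ball of $\mathbb{C}^n$}


\begin{abstract}
It was conjectured that the Jacobian determinant of a normalized starlike mapping of order $\gamma\in[0,1)$ on the unit ball of $\mathbb{C}^n$ satisfies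
\[
\frac{1-(1-2\gamma)\|z\|}{(1+\|z\|)^{2n(1-\gamma)+1}}\le |J_f(z)|\le \frac{1+(1-2\gamma)\|z\|}{(1-\|z\|)^{2n(1-\gamma)+1}} .
\]
This holds for $n=1$. We show that for every $n\ge 2$ and every $\gamma\in[0,1)$ both inequalities are false: a single mapping violates each of them at some point of every sphere $\|z\|=r$, $0<r<1$. Neither inequality becomes true after its bound is multiplied by a positive constant. We also determine the correct orders: the largest possible growth of $|J_f|$ is, up to a constant, that of the conjectured bound times $(1-\|z\|)^{-(n-1)/2}$, while the smallest possible size of $|J_f|$ is exponential, of the form $\exp(-c/(1-\|z\|))$.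
\end{abstract}

\section{The question and the results}

Let $B^n$ be the open unit ball of $\mathbb{C}^n$ for the Euclidean norm $\|\cdot\|$, let $\langle z,w\rangle=\sum_j z_j\overline{w_j}$, and let $U=B^1$ be the unit disc. For a holomorphic $f:B^n\to\mathbb{C}^n$ let $Df(z)$ be its complex Jacobian matrix and $J_f(z)=\det Df(z)$. If $f$ is locally biholomorphic, put
\[
h(z)=[Df(z)]^{-1}f(z).
\]
For $\gamma\in[0,1)$, the class $S^*_\gamma(B^n)$ of mappings \emph{starlike of order $\gamma$} consists of the holomorphic, locally biholomorphic $f:B^n\to\mathbb{C}^n$ with $f(0)=0$, $Df(0)=I$ such that for all $z\in B^n\setminus\{0\}$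
\begin{equation}\label{eq:def}
\left|\frac{\langle h(z),z\rangle}{\|z\|^2}-\frac1{2\gamma}\right|<\frac1{2\gamma}\quad(\gamma>0),\qquad
\operatorname{Re}\langle h(z),z\rangle>0\quad(\gamma=0).
\end{equation}

The vector field $h$ has a simple meaning. Along a solution of $\dot v=-h(v)$ one has $\frac{d}{dt}f(v)=-Df(v)h(v)=-f(v)$, so $f(v(t))=e^{-t}f(v(0))$: the flow of $-h$ lifts the radial contraction of the image. Since $\frac{d}{dt}\|v\|^2=-2\operatorname{Re}\langle h(v),v\rangle$, the condition $\operatorname{Re}\langle h(z),z\rangle>0$ says that this flow moves every nonzero point strictly inward. The parameter $\gamma$ sharpens the condition: a nonzero number $w$ lies in the set allowed for $\langle h(z),z\rangle/\|z\|^2$ exactly when $\operatorname{Re}\frac1w>\gamma$. For $n=1$ this is the condition $\operatorname{Re}\frac{\zeta f'(\zeta)}{f(\zeta)}>\gamma$; write $S^*_\gamma$ for this one-variable class.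

How small and how large can $|J_f|$ be on the sphere $\|z\|=r$? Write
\[
\beta=1-2\gamma\in(-1,1],\qquad 1+\beta=2(1-\gamma),\qquad M(\zeta)=\frac{1+\beta\zeta}{(1-\zeta)^{2n(1-\gamma)+1}}\quad(\zeta\in U).
\]
Here and below, powers are the branches equal to $1$ at $0$. In \cite{BB} one finds the following result. If $f_1,\dots,f_n\in S^*_\gamma$, $\lambda_j\ge0$ and $\sum\lambda_j=1$, then
\begin{equation}\label{eq:family}
z\longmapsto z\prod_{j=1}^n\Big(\frac{f_j(z_j)}{z_j}\Big)^{\lambda_j}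
\end{equation}
belongs to $S^*_\gamma(B^n)$, its Jacobian determinant lies in modulus between $M(-\|z\|)$ and $M(\|z\|)$, and these bounds (relation (4.2.3) there) are sharp within the family. The following conjecture, posed in \cite{BB}, asserts that the same bounds hold in the whole class.

\begin{conjecture}
If $f\in S^*_\gamma(B^n)$ with $\gamma\in[0,1)$, then for all $z\in B^n$
\begin{equation}\label{eq:conj}
\frac{1-(1-2\gamma)\|z\|}{(1+\|z\|)^{2n(1-\gamma)+1}}\le |J_f(z)|\le \frac{1+(1-2\gamma)\|z\|}{(1-\|z\|)^{2n(1-\gamma)+1}},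
\end{equation}
that is, $M(-\|z\|)\le|J_f(z)|\le M(\|z\|)$.
\end{conjecture}

For $n=1$ this is a classical fact (Proposition~\ref{prop:n1}). For $n\ge2$ there is a reason for caution. If $f(z)=zG(z)$ with $G$ scalar, as in \eqref{eq:family}, then $h(z)=c(z)z$ with the scalar function $c=G/(G+DG\cdot z)$. At the points $\zeta e_1$, where $e_1=(1,0,\dots,0)$, the radial ratio $p(\zeta)=h_1(\zeta e_1)/\zeta$ and the transverse derivatives $\partial_jh_j(\zeta e_1)$, $j\ge2$, then all equal the same number $c(\zeta e_1)$. For a general starlike mapping the transverse derivatives are free to differ from $p$. They are restricted only through the values of $\langle h(z),z\rangle$ at nearby points $z=(\zeta,z')$, where $\|z'\|^2<1-|\zeta|^2$, so they enter with a small weight when $|\zeta|$ is close to $1$; there they can even have negative real part. This freedom is what makes the conjecture fail.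

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $\gamma\in[0,1)$, and write $z=(z_1,z')$ with $z'\in\mathbb{C}^{n-1}$. The mapping
\begin{equation}\label{eq:counter}
f(z)=\frac1{(1-z_1)^{2(1-\gamma)}}\left(z_1,\ \Big(\frac{1+\beta z_1}{1-z_1}\Big)^{1/2}z'\right)
\end{equation}
belongs to $S^*_\gamma(B^n)$, and
\begin{equation}\label{eq:counterJ}
J_f(z)=\frac{1+\beta z_1}{(1-z_1)^{2n(1-\gamma)+1}}\Big(\frac{1+\beta z_1}{1-z_1}\Big)^{(n-1)/2}.
\end{equation}
For every $r\in(0,1)$ the upper bound in \eqref{eq:conj} fails at $z=(r,0)$ and the lower bound fails at $z=(-r,0)$.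
\end{theorem}

So the conjecture holds exactly when $n=1$. The next two theorems give the true orders; no sharp constants are claimed.

\begin{theorem}\label{thm:upper}
Let $n\ge2$ and $\gamma\in[0,1)$. For all $f\in S^*_\gamma(B^n)$ and $r=\|z\|<1$,
\[
|J_f(z)|\le\frac{35^{\,n-1}}{(1-r^2)^{(n-1)/2}}\cdot\frac{1+\beta r}{(1-r)^{2n(1-\gamma)+1}} .
\]
The resulting exponent $2n(1-\gamma)+1+\frac{n-1}2$ of $\frac1{1-r}$ is best possible.
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $n\ge2$. There is a constant $c=c(n)$ such that for all $\gamma\in[0,1)$, $f\in S^*_\gamma(B^n)$ and $z\in B^n$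
\[
|J_f(z)|\ge\exp\Big(-\frac{c}{1-\|z\|}\Big).
\]
The order is best possible for every $\gamma$: with $C=(1-\gamma)^2/4$, the mapping
\begin{equation}\label{eq:expmap}
f(z)=\frac1{(1-z_1)^{2(1-\gamma)}}\left(z_1,\ e^{-Cz_1/(1-z_1)}z'\right)
\end{equation}
belongs to $S^*_\gamma(B^n)$, and $J_f(z)=\dfrac{(1+\beta z_1)\,e^{-(n-1)Cz_1/(1-z_1)}}{(1-z_1)^{2n(1-\gamma)+1}}$.
\end{theorem}

\begin{corollary}\label{cor:const}
Let $n\ge2$ and $\gamma\in[0,1)$. For no constant $\kappa>0$ does $|J_f(z)|\le\kappa M(\|z\|)$ hold for all $f\in S^*_\gamma(B^n)$ and $z\in B^n$, and for no constant $\kappa>0$ does $|J_f(z)|\ge\kappa M(-\|z\|)$.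
\end{corollary}

\begin{proof}
For the mapping \eqref{eq:counter} the quotient $|J_f(r,0)|/M(r)=\big(\frac{1+\beta r}{1-r}\big)^{(n-1)/2}$ tends to $\infty$ as $r\to1^-$, since $\beta>-1$. For \eqref{eq:expmap}, $|J_f(r,0)|$ is $e^{-(n-1)C/(1-r)}$ up to bounded factors and powers of $1-r$, while $M(-r)\ge2^{-2n-1}(1-r)$. So $|J_f(r,0)|/M(-r)\to0$.
\end{proof}

Section~\ref{sec:prelim} collects one-variable facts and treats $n=1$. Section~\ref{sec:small} shows the idea for $n=2$, $\gamma=0$. Section~\ref{sec:lemma} turns it into a criterion for general $n$ and $\gamma$, and Section~\ref{sec:counter} proves Theorem~\ref{thm:main}. Sections~\ref{sec:upper} and~\ref{sec:lower} prove Theorems~\ref{thm:upper} and~\ref{thm:lower}.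

\section{One-variable preliminaries}\label{sec:prelim}

Put
\[
\Delta(w)=\operatorname{Re}w-\gamma|w|^2,\qquad D_\gamma=\{w\in\mathbb{C}:\Delta(w)>0\},\qquad
\varphi(\zeta)=\frac{1-\zeta}{1+\beta\zeta}.
\]
The function $\Delta$ is concave because $\gamma\ge0$. For $\gamma>0$ the set $D_\gamma$ is the disc $|w-\frac1{2\gamma}|<\frac1{2\gamma}$, and $D_0$ is the right half-plane, so \eqref{eq:def} reads
\[
\frac{\langle h(z),z\rangle}{\|z\|^2}\in D_\gamma,\qquad z\in B^n\setminus\{0\}.
\]
In every case $D_\gamma$ lies in the right half-plane. Since $w\in D_\gamma$ if and only if $w\ne0$ and $\operatorname{Re}\frac1w>\gamma$, and $1/\varphi(\zeta)=\frac{1+\beta\zeta}{1-\zeta}$ maps $U$ conformally onto $\{\operatorname{Re}>\frac{1-\beta}2=\gamma\}$, the map $\varphi$ is conformal from $U$ onto $D_\gamma$, with $\varphi(0)=1$. Note that $1+\beta\zeta\neq0$ in $U$.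

\begin{lemma}\label{lem:phi}
For $\zeta\in U$,
\begin{equation}\label{eq:phi}
\Delta(\varphi(\zeta))=\frac{(1-\gamma)(1-|\zeta|^2)}{|1+\beta\zeta|^2},\qquad
1-2\gamma\,\overline{\varphi(\zeta)}=\frac{\beta+\bar\zeta}{1+\beta\bar\zeta},\qquad
(1-|\zeta|^2)|\varphi'(\zeta)|=2\Delta(\varphi(\zeta)).
\end{equation}
If $p:U\to D_\gamma$ is holomorphic with $p(0)=1$, then
\begin{equation}\label{eq:pest}
\operatorname{Re}p(\zeta)\ge\varphi(|\zeta|)=\frac{1-|\zeta|}{1+\beta|\zeta|}\ge\frac{1-|\zeta|}{1+|\zeta|},\qquad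
(1-|\zeta|^2)|p'(\zeta)|\le2\Delta(p(\zeta)).
\end{equation}
\end{lemma}

\begin{proof}
Written over the denominator $|1+\beta\zeta|^2$, $\Delta(\varphi(\zeta))$ has the numerator
\[
\operatorname{Re}[(1-\zeta)(1+\beta\bar\zeta)]-\gamma|1-\zeta|^2=(1-\gamma)+(\beta-1+2\gamma)\operatorname{Re}\zeta-(\beta+\gamma)|\zeta|^2 ,
\]
where $\beta-1+2\gamma=0$ and $\beta+\gamma=1-\gamma$. The second identity follows from $1+\beta\bar\zeta-2\gamma(1-\bar\zeta)=\beta+\bar\zeta$. The third follows from $\varphi'(\zeta)=-(1+\beta)/(1+\beta\zeta)^2$ and $1+\beta=2(1-\gamma)$.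

Now write $p=\varphi\circ\omega$ with $\omega:U\to U$ holomorphic and $\omega(0)=0$. By the Schwarz lemma $|\omega(\zeta)|\le|\zeta|=:s$, so $p(\zeta)$ lies in $\varphi(\{|\cdot|\le s\})$. As $\varphi$ is a M\"obius map with real coefficients and no pole in $U$, decreasing on $(-1,1)$, this is the closed disc symmetric about $\mathbb{R}$ with real diameter $[\varphi(s),\varphi(-s)]$. This gives the first part of \eqref{eq:pest}. The Schwarz--Pick lemma, $(1-|\zeta|^2)|\omega'|\le1-|\omega|^2$, and the third identity in \eqref{eq:phi} give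
\[
(1-|\zeta|^2)|p'|\le(1-|\omega|^2)|\varphi'(\omega)|=2\Delta(p).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:n1}
For $n=1$ the estimate \eqref{eq:conj} holds for every $f\in S^*_\gamma$.
\end{proposition}

\begin{proof}
Since $f'\ne0$, the function $f/(\zeta f')$ is holomorphic in $U$ with value $1$ at $0$, and by \eqref{eq:def} it maps $U$ into $D_\gamma$; in particular $f\ne0$ for $\zeta\ne0$. As in the last proof, $\zeta f'/f=(1/\varphi)\circ\omega$ with $|\omega(\zeta)|\le|\zeta|$. For $|\zeta|=r$ it therefore lies in the closed disc symmetric about $\mathbb{R}$ with real diameter $\big[\frac{1-\beta r}{1+r},\frac{1+\beta r}{1-r}\big]\subset(0,\infty)$, and both its real part and its modulus lie between these two numbers. Along a radius,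
\[
\frac{\partial}{\partial\rho}\log\Big|\frac{f}{\zeta}\Big|=\frac1\rho\operatorname{Re}\Big(\frac{\zeta f'}f-1\Big)\in\Big[-\frac{1+\beta}{1+\rho},\ \frac{1+\beta}{1-\rho}\Big],
\]
and integration gives $(1+r)^{-2(1-\gamma)}\le|f/\zeta|\le(1-r)^{-2(1-\gamma)}$. Multiplying by the bounds for $|\zeta f'/f|$ gives \eqref{eq:conj}.
\end{proof}

\section{The smallest case: $n=2$, $\gamma=0$}\label{sec:small}

We look for a counterexample of the form
\[
f(z_1,z_2)=\big(F(z_1),\,g(z_1)z_2\big),\qquad F(\zeta)=\frac{\zeta}{(1-\zeta)^2},\quad g(0)=1,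
\]
with $g$ zero-free, whose Jacobian determinant is $F'(z_1)g(z_1)$. The factor $F'(\zeta)=\frac{1+\zeta}{(1-\zeta)^3}$ is already extremal for $n=1$, so the upper conjecture at $(r,0)$ amounts to $|g(r)|\le(1-r)^{-2}$.

Solving $Df\,h=f$ gives $h(z)=(z_1p(z_1),\,q(z_1)z_2)$ with
\begin{equation}\label{eq:small}
p=\frac F{\zeta F'}=\frac{1-\zeta}{1+\zeta},\qquad \frac{g'}g=\frac{1-q}{\zeta p}.
\end{equation}
To make $|g|$ large on $(0,1)$ we want $\operatorname{Re}q$ small there, possibly negative. Starlikeness requires, with $\zeta=z_1$ and $(\zeta,z_2)\ne0$,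
\[
|\zeta|^2\operatorname{Re}p(\zeta)+|z_2|^2\operatorname{Re}q(\zeta)>0 .
\]
The left side is an affine function of $|z_2|^2$, which runs over $[0,\sigma)$ with $\sigma=1-|\zeta|^2$. At $|z_2|^2=0$ it is positive if $\zeta\ne0$, so for $\zeta\neq0$ it suffices that it be nonnegative at $|z_2|^2=\sigma$. For $\zeta=0$ the left side is $|z_2|^2>0$, provided that $q(0)=1$. Write $q=p+k$ with $k(0)=0$. Since $\operatorname{Re}p=\sigma/|1+\zeta|^2$, the condition at $|z_2|^2=\sigma$ reads $\operatorname{Re}p+\sigma\operatorname{Re}k\ge0$, that is,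
\begin{equation}\label{eq:smallk}
\operatorname{Re}k(\zeta)\ge-\frac1{|1+\zeta|^2},\qquad\zeta\in U.
\end{equation}
So $k$, and with it $q$, may have negative real part. We seek equality in \eqref{eq:smallk} on the circle $|\zeta|=1$. There the right side equals $-\zeta/(1+\zeta)^2$, because $\bar\zeta(1+\zeta)^2=|1+\zeta|^2$. This is the boundary value of a holomorphic function vanishing at $0$, so we try
\[
k(\zeta)=-\frac{\zeta}{(1+\zeta)^2}.
\]
Inside the disc, $\operatorname{Re}[\zeta(1+\bar\zeta)^2]=(1+|\zeta|^2)\operatorname{Re}\zeta+2|\zeta|^2$, and hence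
\[
\frac1{|1+\zeta|^2}+\operatorname{Re}k
=\frac{1+2\operatorname{Re}\zeta+|\zeta|^2-(1+|\zeta|^2)\operatorname{Re}\zeta-2|\zeta|^2}{|1+\zeta|^4}
=\frac{\sigma(1+\operatorname{Re}\zeta)}{|1+\zeta|^4}\ge0 ,
\]
which is \eqref{eq:smallk}. By \eqref{eq:small}, $1-q=\frac{2\zeta}{1+\zeta}+\frac{\zeta}{(1+\zeta)^2}$ and
\[
\frac{g'}g=\frac2{1-\zeta}+\frac1{(1-\zeta)(1+\zeta)},\qquad
g=\frac1{(1-\zeta)^2}\Big(\frac{1+\zeta}{1-\zeta}\Big)^{1/2}.
\]
As $F'$ and $g$ have no zeros in $U$, $f$ is locally biholomorphic, and so it is starlike. The last factor of $g$ exceeds $1$ on $(0,1)$ and is less than $1$ on $(-1,0)$. Thus both conjectured inequalities fail, at $(r,0)$ and at $(-r,0)$ respectively; at $(\frac12,0)$ the upper bound is exceeded by the factor $\sqrt3$.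

\section{A criterion for mappings $(F(z_1),g(z_1)z')$}\label{sec:lemma}

For general $\gamma$ we keep in the first coordinate the function that is extremal for $n=1$, and we parametrize the transverse freedom by a holomorphic function $\eta$. For $\gamma=0$ the function $k$ above is $\zeta\eta/(1+\zeta)$. The real part, which is affine, is replaced by the concave function $\Delta$. So it is again enough to control $\langle h(z),z\rangle/\|z\|^2$ at the two ends of the range of $\|z'\|^2$.

\begin{lemma}\label{lem:criterion}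
Let $n\ge2$, let $\eta$ be holomorphic in $U$, put $\sigma=1-|\zeta|^2$, and suppose that
\begin{equation}\label{eq:N}
N(\zeta):=(1-\gamma)+\operatorname{Re}[\eta(1+\beta\zeta)]-\sigma\big(\operatorname{Re}\eta+\gamma|\zeta|^2|\eta|^2\big)\ge0,\qquad\zeta\in U.
\end{equation}
Let $F(\zeta)=\zeta(1-\zeta)^{-2(1-\gamma)}$, and let $g$ be given by
\begin{equation}\label{eq:g}
g(0)=1,\qquad\frac{g'}g=\frac{1+\beta}{1-\zeta}-\frac{\eta}{1-\zeta}.
\end{equation}
Then $f(z)=(F(z_1),g(z_1)z')$ belongs to $S^*_\gamma(B^n)$, and $J_f(z)=F'(z_1)g(z_1)^{n-1}$.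
\end{lemma}

\begin{proof}
The matrix $Df$ is lower triangular with diagonal $F'(z_1),g(z_1),\dots,g(z_1)$, which gives $J_f$. From $\frac{\zeta F'}F=1+\frac{(1+\beta)\zeta}{1-\zeta}=\frac{1+\beta\zeta}{1-\zeta}$ we get
\begin{equation}\label{eq:Fprime}
F'(\zeta)=\frac{1+\beta\zeta}{(1-\zeta)^{2(1-\gamma)+1}}\neq0 ,
\end{equation}
and $g\ne0$ by \eqref{eq:g}. So $f$ is locally biholomorphic, with $f(0)=0$ and $Df(0)=I$.

\emph{The field $h$.} Put $p=\varphi=\frac{F}{\zeta F'}$ and $q=p+\frac{\zeta\eta}{1+\beta\zeta}$. Since $1-p=\frac{(1+\beta)\zeta}{1+\beta\zeta}$ and $(1+\beta\zeta)p=1-\zeta$, we have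
\[
\frac{1-q}{\zeta p}=\frac{1+\beta-\eta}{1-\zeta}=\frac{g'}g .
\]
Let $h(z)=(z_1p(z_1),q(z_1)z')$. Then $F'z_1p=F$ and $g'z_1p\,z_j+gq\,z_j=gz_j$ for $j\ge2$, that is, $Df\,h=f$.

\emph{The extreme value.} Let $w=p+\sigma(q-p)=|\zeta|^2p+\sigma q$, the limit of $\langle h(z),z\rangle/\|z\|^2$ as $\|z'\|^2\to\sigma$ with $z_1=\zeta$ fixed. Expanding $\Delta$ gives
\[
\Delta(w)=\Delta(p)+\sigma\operatorname{Re}\big[(q-p)(1-2\gamma\bar p)\big]-\gamma\sigma^2|q-p|^2 .
\]
By \eqref{eq:phi}, $\Delta(p)=\frac{(1-\gamma)\sigma}{|1+\beta\zeta|^2}$ and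
\[
(q-p)(1-2\gamma\bar p)=\frac{\eta\,\zeta(\beta+\bar\zeta)}{|1+\beta\zeta|^2},\qquad
\zeta(\beta+\bar\zeta)=(1+\beta\zeta)-\sigma .
\]
Therefore
\[
\Delta(w)=\frac{\sigma}{|1+\beta\zeta|^2}\Big\{(1-\gamma)+\operatorname{Re}[\eta(1+\beta\zeta)]-\sigma\operatorname{Re}\eta-\gamma\sigma|\zeta|^2|\eta|^2\Big\}=\frac{\sigma N(\zeta)}{|1+\beta\zeta|^2}\ge0 .
\]

\emph{All other values.} Let $z\in B^n\setminus\{0\}$, $\zeta=z_1$, $x=|z_1|^2$, $y=\|z'\|^2$. Then
\[
\frac{\langle h(z),z\rangle}{\|z\|^2}=\frac{xp+yq}{x+y}=p+\tau(q-p),\qquad\tau=\frac y{x+y}.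
\]
If $z_1=0$, then $p=q=1$, and the value $1$ lies in $D_\gamma$ because $\Delta(1)=1-\gamma>0$. If $z_1\ne0$, then
\[
\sigma-\tau=1-x-\frac y{x+y}=\frac{x(1-x-y)}{x+y}>0 ,
\]
so with $\lambda=\tau/\sigma\in[0,1)$ the value is $(1-\lambda)p+\lambda w$. By concavity, $\Delta$ is at this value at least $(1-\lambda)\Delta(p)+\lambda\Delta(w)>0$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:counter}

If $\eta$ is continuous up to a point of $|\zeta|=1$, where $\sigma=0$, condition \eqref{eq:N} becomes $\operatorname{Re}[\eta(1+\beta\zeta)]\ge-(1-\gamma)$ there. By \eqref{eq:g} a negative $\eta$ makes $g$ large on $(0,1)$. As in Section~\ref{sec:small}, we choose $\eta$ so that equality holds identically: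
\[
\eta(\zeta)=-\frac{1-\gamma}{1+\beta\zeta}.
\]
Then the first two terms of $N$ cancel in all of $U$. Since $\operatorname{Re}\eta=-(1-\gamma)\frac{1+\beta\operatorname{Re}\zeta}{|1+\beta\zeta|^2}$, what remains is
\[
N=\frac{\sigma(1-\gamma)}{|1+\beta\zeta|^2}\big[1+\beta\operatorname{Re}\zeta-\gamma(1-\gamma)|\zeta|^2\big]\ge0,
\]
because $1+\beta\operatorname{Re}\zeta\ge1-|\beta|=2\min(\gamma,1-\gamma)\ge\gamma(1-\gamma)$. By \eqref{eq:g} and
\[
\frac{1-\gamma}{(1-\zeta)(1+\beta\zeta)}=\frac12\Big(\frac1{1-\zeta}+\frac\beta{1+\beta\zeta}\Big)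
\]
(recall $1+\beta=2(1-\gamma)$) we obtain
\[
g(\zeta)=(1-\zeta)^{-2(1-\gamma)}\Big(\frac{1+\beta\zeta}{1-\zeta}\Big)^{1/2}.
\]
Lemma~\ref{lem:criterion} shows that the mapping \eqref{eq:counter} is in $S^*_\gamma(B^n)$, and with \eqref{eq:Fprime} its Jacobian determinant $F'g^{n-1}$ is \eqref{eq:counterJ}.

For $0<r<1$ this gives
\[
|J_f(r,0)|=M(r)\Big(\frac{1+\beta r}{1-r}\Big)^{(n-1)/2},\qquad
|J_f(-r,0)|=M(-r)\Big(\frac{1-\beta r}{1+r}\Big)^{(n-1)/2}.
\]
Since $\beta>-1$, which is where $\gamma<1$ enters, $\frac{1+\beta r}{1-r}>1$ and $0<\frac{1-\beta r}{1+r}<1$. As $n\ge2$, both conjectured bounds fail.\qed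

\section{The order of growth: proof of Theorem \ref{thm:upper}}\label{sec:upper}

We integrate along the flow of $-h$, which carries each point to the origin, where $J_f=1$. The derivative of $\log J_f$ along $h$ is $n-\operatorname{div}h$, where $\operatorname{div}h=\operatorname{tr}Dh$. So we need a lower bound for $\operatorname{Re}\operatorname{div}h$, measured against the inward speed $\operatorname{Re}\langle h,z\rangle/\|z\|$. Radially, one-variable theory suffices. Transversally, we use the one-sided inequality met in Section~\ref{sec:small}; averaging over spheres shows that it holds in general.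

Let $f\in S^*_\gamma(B^n)$ and $h=[Df]^{-1}f$. Then $h(0)=0$ and $Dh(0)=I$.

\begin{proposition}\label{prop:pointwise}
For $0<s=\|z\|<1$,
\begin{equation}\label{eq:pointwise}
n-\operatorname{Re}\operatorname{div}h(z)\le A(s)\,\frac{\operatorname{Re}\langle h(z),z\rangle}s,\qquad A=A_1+(n-1)A_2,
\end{equation}
where
\[
A_1(s)=\frac{1+\beta}{1-s}+\frac1{1-s}+\frac\beta{1+\beta s},\qquad
A_2(s)=\begin{cases}\dfrac1s+\dfrac{1+\beta}{1-s}+\dfrac s{1-s^2},&s\ge\frac18,\\[2mm] L:=11.78,&s<\frac18.\end{cases}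
\]
\end{proposition}

\begin{proof}
For $V$ unitary, replacing $f$ by $V^{-1}f(V\cdot)$ preserves $S^*_\gamma(B^n)$ and replaces $h$ by $V^{-1}h(V\cdot)$. The values of $\langle h(z),z\rangle$ and $\operatorname{div}h(z)$ for the new field at $z$ are those for the old field at $Vz$. So we may assume $z=se_1$. Put
\[
p(\zeta)=\frac{h_1(\zeta e_1)}\zeta,\qquad q(\zeta)=\frac1{n-1}\sum_{j\ge2}\partial_jh_j(\zeta e_1).
\]
These are holomorphic in $U$ with $p(0)=q(0)=1$, and $\operatorname{div}h(\zeta e_1)=(\zeta p)'+(n-1)q$. For $\zeta\ne0$ we have $p(\zeta)=\langle h(\zeta e_1),\zeta e_1\rangle/|\zeta|^2$, so $p(U)\subset D_\gamma$ and Lemma~\ref{lem:phi} applies to $p$.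

\emph{The constraint on $q$.} Let $\rho>0$ and $|\zeta|^2+\rho^2<1$. We average
\[
\langle h(\zeta,z'),(\zeta,z')\rangle=h_1(\zeta,z')\bar\zeta+\sum_{j\ge2}h_j(\zeta,z')\bar z_j
\]
over the sphere $\|z'\|=\rho$ in $\mathbb{C}^{n-1}$. First average over the rotations $z'\mapsto e^{i\theta}z'$. Expanding in homogeneous polynomials in $z'$, the first term averages to $h_1(\zeta e_1)\bar\zeta=|\zeta|^2p(\zeta)$, and in the sum only the linear parts $\sum_{k\ge2}\partial_kh_j(\zeta e_1)z_k$ of the $h_j$ survive. The average of $z_k\bar z_j$ over the sphere is $\delta_{jk}\rho^2/(n-1)$, by rotating single coordinates and permuting coordinates. So the full average is $|\zeta|^2p(\zeta)+\rho^2q(\zeta)$. Its real part is nonnegative, because $\operatorname{Re}\langle h(z),z\rangle\ge0$ in $B^n$. Letting $\rho^2\to1-|\zeta|^2$,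
\begin{equation}\label{eq:average}
|\zeta|^2\operatorname{Re}p(\zeta)+(1-|\zeta|^2)\operatorname{Re}q(\zeta)\ge0,\qquad\zeta\in U.
\end{equation}

Let $x=\operatorname{Re}p(s)$, so that $\operatorname{Re}\langle h(se_1),se_1\rangle/s=sx$. By \eqref{eq:pest}, $x\ge x_0:=\frac{1-s}{1+\beta s}\ge\frac{1-s}{1+s}$.

\emph{The radial part.} Since $\Delta(p(s))\le x-\gamma x^2$, \eqref{eq:pest} gives $|p'(s)|\le\frac{2x(1-\gamma x)}{1-s^2}$, and hence
\[
\frac{1-\operatorname{Re}(\zeta p)'(s)}{sx}=\frac{1-x-s\operatorname{Re}p'(s)}{sx}\le\frac{1-x}{sx}+\frac{2(1-\gamma x)}{1-s^2}.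
\]
The right side decreases in $x>0$. At $x=x_0$ we have $1-x_0=\frac{(1+\beta)s}{1+\beta s}$ and $1-\gamma x_0=\frac{(1-\gamma)(1+s)}{1+\beta s}$, so it equals
\[
\frac{1+\beta}{1-s}+\frac{1+\beta}{(1-s)(1+\beta s)}=A_1(s).
\]

\emph{The transverse part, $s\ge\frac18$.} By \eqref{eq:average} at $\zeta=s$, $1-\operatorname{Re}q(s)\le1+\frac{s^2x}{1-s^2}$. Therefore
\[
\frac{1-\operatorname{Re}q(s)}{sx}\le\frac1{sx_0}+\frac s{1-s^2}=\frac{1+\beta s}{s(1-s)}+\frac s{1-s^2}=A_2(s).
\]

\emph{The transverse part, $s<\frac18$.} The last bound is not integrable at $s=0$, because it ignores $q(0)=1$. We use this now, together with the following standard estimate: if $P$ is holomorphic in $U$ with $\operatorname{Re}P\ge0$ and $P(0)=1$, then $P=\frac{1+\omega}{1-\omega}$ with $|\omega(\zeta)|\le|\zeta|$, so $|P(\zeta)-1|\le\frac{2|\zeta|}{1-|\zeta|}$. Let $t=1/\sqrt2$ and $P=\frac12(p+q)$. By \eqref{eq:average}, $\operatorname{Re}P\ge0$ on $|\zeta|=t$, hence on $|\zeta|\le t$, and the estimate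 for $P(t\,\cdot)$ gives $|P(s)-1|\le\frac{2s}{t-s}$. For $p$ it gives $|p(s)-1|\le\frac{2s}{1-s}$. Since $q-1=2(P-1)-(p-1)$ and $t-s>0.707-0.125=0.582$,
\[
|q(s)-1|\le s\Big(\frac4{t-s}+\frac2{1-s}\Big)\le s\Big(\frac4{0.582}+\frac{16}7\Big)\le9.16\,s .
\]
As $x\ge\frac{1-s}{1+s}\ge\frac79$, we get $\frac{1-\operatorname{Re}q(s)}{sx}\le\frac97\cdot9.16<L$.

Adding the radial part and $n-1$ times the transverse part gives \eqref{eq:pointwise}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:upper}]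
For $z=0$ the estimate is trivial. Let $\|z\|=r>0$ and solve $\dot v=-h(v)$, $v(0)=z$. Put $\rho(t)=\|v(t)\|$, which is positive by uniqueness of solutions. The bound $x\ge\frac{1-s}{1+s}$ in the last proof says that $\operatorname{Re}\langle h(z),z\rangle\ge\|z\|^2\frac{1-\|z\|}{1+\|z\|}$ in $B^n$, so
\[
\dot\rho=-\frac{\operatorname{Re}\langle h(v),v\rangle}\rho\le-\rho\,\frac{1-\rho}{1+\rho}.
\]
Hence $v$ stays in the compact ball of radius $r$ and exists for all $t\ge0$, and $\rho$ decreases strictly from $r$ to $0$ (exponentially fast, as $\frac{1-\rho}{1+\rho}\ge\frac{1-r}{1+r}$).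

Differentiating $Df\,h=f$ gives $D^2f(h,\cdot)+Df\,Dh=Df$, so $(Df)^{-1}D^2f(h,\cdot)=I-Dh$. The trace of the left side is the derivative of $\log J_f$ in the direction $h$. With \eqref{eq:pointwise},
\[
\frac d{dt}\log|J_f(v(t))|=-\big(n-\operatorname{Re}\operatorname{div}h(v)\big)\ge-A(\rho)\frac{\operatorname{Re}\langle h(v),v\rangle}\rho=A(\rho)\dot\rho .
\]
Integrate over $[0,\infty)$. As $J_f(v(t))\to J_f(0)=1$, we get $\log|J_f(z)|\le\int_0^rA(s)\,ds$.

Here $\exp\int_0^rA_1=\frac{1+\beta r}{(1-r)^{2(1-\gamma)+1}}$. We claim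
\[
\exp\int_0^rA_2\le8e^{L/8}(1-r)^{-2(1-\gamma)}(1-r^2)^{-1/2},\qquad 8e^{L/8}<35 .
\]
If $r<\frac18$, the left side is $e^{Lr}\le e^{L/8}$. If $r\ge\frac18$, the integral over $[0,\frac18]$ is $L/8$. Over $[\frac18,r]$ the term $\frac1s$ contributes $\log(8r)\le\log8$, and the other two terms contribute at most $(1+\beta)\log\frac1{1-r}+\frac12\log\frac1{1-r^2}$. Finally $L/8=1.4725<\log\frac{35}8=1.4759\ldots$. Multiplying the bound for $A_1$ by the $(n-1)$st power of that for $A_2$ gives the estimate of the theorem.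

\emph{Optimality.} For the mapping \eqref{eq:counter},
\[
|J_f(r,0)|=(1+\beta r)^{(n+1)/2}(1-r)^{-2n(1-\gamma)-1-(n-1)/2},
\]
and $1+\beta r\ge\min(1,1+\beta)>0$. So the exponent cannot be lowered.
\end{proof}

Up to a constant, the factor that each transverse direction adds to the conjectured bound is $(1-r^2)^{-1/2}$. It comes from the term $\frac{s}{1-s^2}$ of $A_2$, that is, from the possible negativity of $\operatorname{Re}q$. Near $r=1$ it has the same order as the factor $\big(\frac{1+\beta r}{1-r}\big)^{1/2}$ of the counterexample.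

\section{The order of decay: proof of Theorem \ref{thm:lower}}\label{sec:lower}

For a lower bound of $|J_f|$, the flow argument would need an upper bound for $\operatorname{Re}q$, and \eqref{eq:average} gives only a lower one. Instead we use that $\log|J_f|$ is harmonic on complex lines through $0$, vanishes at $0$, and is bounded above by Theorem~\ref{thm:upper}. Harnack's inequality on centered discs would lose a factor $\log\frac1{1-r}$, because the upper bound on a circle close to $\partial U$ is logarithmically large everywhere. Discs that nearly touch $\partial U$ at one point avoid this: on their boundaries the upper bound has a uniformly bounded mean.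

Recall Harnack's inequality: if $w\ge0$ is harmonic in a disc with center $a$ and radius $R$, then at distance $d<R$ from $a$
\[
\frac{R-d}{R+d}\,w(a)\le w\le\frac{R+d}{R-d}\,w(a).
\]

\begin{proof}[Proof of the lower bound]
Fix a unit vector $a$ and put $u(\zeta)=\log|J_f(\zeta a)|$, harmonic in $U$ with $u(0)=0$. By Theorem~\ref{thm:upper}, using $\gamma\ge0$ and $1+\beta r\le2$,
\[
u(\zeta)\le K\log\frac1{1-|\zeta|}+C_0,\qquad K=\frac{5n+1}2,\quad C_0=(n-1)\log35+\log2 .
\]
Since $a$ is an arbitrary unit vector, it suffices to bound $u(r)$ from below for $0\le r<1$.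

Put $d=|r-\frac14|<\frac34$, let $R\in[\frac12,\frac34)$ with $R>d$, and let $\Omega$ be the disc with center $\frac14$ and radius $R$. It contains $0$ and $r$, and $\overline\Omega\subset U$. For $\zeta=\frac14+Re^{i\theta}$ we have $1-|\zeta|^2=1-(R+\frac14)^2+\frac R2(1-\cos\theta)$, so
\[
1-|\zeta|\ge\tfrac12(1-|\zeta|^2)\ge\tfrac R4(1-\cos\theta)\ge\tfrac18(1-\cos\theta).
\]
Hence on $\partial\Omega$
\[
u\le m(\theta):=K\log\frac8{1-\cos\theta}+C_0 .
\]
Here $m\ge0$ is integrable. Its mean is $\bar m=K\log16+C_0$, because $\log(1-\cos\theta)=2\log|1-e^{i\theta}|-\log2$ has mean $-\log2$. Neither $m$ nor $\bar m$ depends on $R$.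

Let $\Phi\ge0$ be the Poisson integral of $m$ in $\Omega$, so that $\Phi(\frac14)=\bar m$. Since $u$ is the Poisson integral of its boundary values, $w=\Phi-u$ is that of $m-u\ge0$, so $w\ge0$. The point $0$ has distance $\frac14$ from the center, and $\frac{R+1/4}{R-1/4}\le3$. Harnack's inequality gives
\[
w(0)=\Phi(0)\le3\bar m,\qquad w(\tfrac14)\le3w(0)\le9\bar m,\qquad u(r)\ge-w(r)\ge-9\bar m\,\frac{R+d}{R-d}.
\]
Now let $R\to\frac34$. If $r\ge\frac14$, the last fraction tends to $\frac{1/2+r}{1-r}\le\frac2{1-r}$. If $r<\frac14$, it tends to $\frac{1-r}{1/2+r}\le2\le\frac2{1-r}$. So $u(r)\ge-\frac{18\bar m}{1-r}$, and $c=18\bar m$ depends only on $n$.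
\end{proof}

\begin{proof}[Proof that the order is optimal]
By \eqref{eq:g}, a small $g$ on $(0,1)$ needs a large positive $\eta$. The boundary form $\operatorname{Re}[\eta(1+\beta\zeta)]\ge-(1-\gamma)$ of \eqref{eq:N} allows $\eta=\frac C{1-\zeta}$ with any $C>0$, since $\operatorname{Re}\frac{1+\beta\zeta}{1-\zeta}>\gamma\ge0$ in $U$. The remaining terms of \eqref{eq:N} in $U$ are controlled by taking $C$ small. Let
\[
\eta(\zeta)=\frac C{1-\zeta},\qquad C=\frac{(1-\gamma)^2}4 .
\]
Then $\frac{g'}g=\frac{1+\beta}{1-\zeta}-\frac C{(1-\zeta)^2}$, so $g=(1-\zeta)^{-2(1-\gamma)}e^{-C\zeta/(1-\zeta)}$. Once \eqref{eq:N} is verified, Lemma~\ref{lem:criterion} and \eqref{eq:Fprime} show that \eqref{eq:expmap} is in $S^*_\gamma(B^n)$ and has the stated Jacobian determinant.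

Let $\sigma=1-|\zeta|^2$ and $b=|1-\zeta|^2$. Then $\operatorname{Re}(1-\zeta)=\frac{b+\sigma}2$, and since $1+\beta\zeta=(1+\beta)-\beta(1-\zeta)$,
\[
\operatorname{Re}[(1+\beta\zeta)(1-\bar\zeta)]=(1+\beta)\tfrac{b+\sigma}2-\beta b=\gamma b+(1-\gamma)\sigma .
\]
Multiplying \eqref{eq:N} by $b$ and using $|\zeta|^2=1-\sigma$,
\begin{align*}
bN&=(1-\gamma)b+C\big[\gamma b+(1-\gamma)\sigma\big]-\sigma\Big[C\,\frac{b+\sigma}2+\gamma C^2(1-\sigma)\Big]\\
&=b\Big[(1-\gamma)+C\gamma-\frac{C\sigma}2\Big]+\sigma C\Big[(1-\gamma)-\frac\sigma2-\gamma C(1-\sigma)\Big].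
\end{align*}
Note that $0<\sigma\le1$, $C\le\frac14$ and $\frac C2\le\frac{1-\gamma}8$; in particular the first bracket is at least $(1-\gamma)-\frac C2\ge\frac78(1-\gamma)$.

If $\sigma\le1-\gamma$, the second bracket is at least $\frac{1-\gamma}2-\gamma C\ge\frac{1-\gamma}2-\frac{(1-\gamma)^2}4\ge0$, so $N\ge0$.

If $\sigma>1-\gamma$, the second bracket may be negative, but then $\zeta$ is away from the circle and $b$ is not small:
\[
b\ge(1-|\zeta|)^2=\Big(\frac\sigma{1+|\zeta|}\Big)^2\ge\frac{\sigma^2}4\ge\frac{\sigma(1-\gamma)}4 .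
\]
The second bracket is at least $-\frac12-\gamma C\ge-\frac34$. So
\[
bN\ge\sigma\Big[\frac7{32}(1-\gamma)^2-\frac34C\Big]=\sigma(1-\gamma)^2\Big[\frac7{32}-\frac6{32}\Big]>0 .
\]
This proves \eqref{eq:N}. For this $f$,
\[
|J_f(r,0)|=\frac{1+\beta r}{(1-r)^{2n(1-\gamma)+1}}\,e^{-(n-1)Cr/(1-r)},
\]
which is $e^{-(n-1)C/(1-r)}$ up to bounded factors and powers of $1-r$ as $r\to1^-$. So the order $\frac1{1-r}$ in the exponent cannot be lowered.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BB} ``Babe\c{s}-Bolyai University'', \url{https://teze.doctorat.ubbcluj.ro/doctorat/teza/fisier/1682}.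
\end{thebibliography}

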